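\title{Solvable groups whose character degree graph has bounded Fitting height}

\begin{abstract}
For a finite solvable group $G$, let $\Delta(G)$ be the graph whose vertices are the primes dividing some irreducible character degree of $G$, two primes being adjacent when their product divides such a degree. We prove that if at most one vertex of $\Delta(G)$ is adjacent to all the others, then $G$ has Fitting height at most $4$, with equality exactly when $G$ has a factor group isomorphic to $\mathrm{AGL}(2,3)$. By a theorem of Lewis, this proves the conjecture that a solvable group whose graph has bounded Fitting height has Fitting height at most $4$. The bound is deduced from a description of $G/F_2(G)$ that holds for every finite solvable group $G$.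
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. For a group $G$ let $\mathrm{cd}(G)=\{\chi(1)\mid\chi\in\mathrm{Irr}(G)\}$ be the set of its irreducible character degrees, and let $\rho(G)$ be the set of primes dividing some element of $\mathrm{cd}(G)$. The \emph{prime vertex graph} $\Delta(G)$ has vertex set $\rho(G)$, and distinct primes $p,q$ are adjacent if and only if $pq$ divides some element of $\mathrm{cd}(G)$. The \emph{Fitting series} of a solvable group $G$ is given by $F_0(G)=1$ and $F_{i+1}(G)/F_i(G)=F(G/F_i(G))$, where $F(H)$ is the largest nilpotent normal subgroup of $H$. Its length $h(G)$ is the \emph{Fitting height} of $G$. It is the least length of a normal series with nilpotent factors, so it does not increase on passing to a factor group.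

How much of the structure of $G$ does the graph see? A missing vertex is a strong condition: by It\^o's theorem, a prime $s$ lies outside $\rho(G)$ if and only if the solvable group $G$ has a normal abelian Sylow $s$-subgroup. A missing edge should likewise keep the two primes near the bottom of the Fitting series. A vertex that misses no edge imposes no visible condition. Call a vertex \emph{complete} if it is adjacent to all other vertices, that is, if it has degree $n-1$ where $n=|\rho(G)|$. If $p$ and $q$ are complete vertices of $\Delta(G)$ and $H$ is a solvable $\{p,q\}$-group, then $\Delta(G\times H)=\Delta(G)$: the degrees of $G\times H$ are products of degrees of $G$ and $H$, so every edge that could be new has an end in $\{p,q\}$ and is already present. Such groups $H$ have unbounded Fitting height. Indeed, if $O_p(H)=1$ and $V$ is the regular $\mathbb F_pH$-module, then $F(V\rtimes H)=V$, so $h(V\rtimes H)=h(H)+1$ and $O_q(V\rtimes H)=1$, and the step can be repeated with $p$ and $q$ interchanged. With a single complete vertex $p$ the same construction only allows a $p$-group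 $H$, which is nilpotent, and nothing is gained.

Let $\mathcal G$ be a graph that occurs as $\Delta(G)$ for some solvable group $G$. We say that $\mathcal G$ has \emph{bounded Fitting height} if there is a bound on $h(H)$ for all solvable groups $H$ with $\Delta(H)\cong\mathcal G$. The following results are known.
\begin{enumerate}
\item[(i)] If $G$ is solvable and $\Delta(G)$ is disconnected, then $h(G)\le4$.
\item[(ii)] The graph with two vertices and one edge does not have bounded Fitting height.
\item[(iii)] (Lewis) A graph with $n$ vertices that occurs as $\Delta(G)$ for some solvable group $G$ has bounded Fitting height if and only if it has at most one vertex of degree $n-1$.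
\item[(iv)] (Moret\'o) If $G$ is solvable and $\Delta(G)$ has bounded Fitting height, then $h(G)\le 31$, and $h(G)\le 7$ if $|G|$ is odd.
\end{enumerate}
In a disconnected graph every vertex misses an edge, and by (iii) a graph has bounded Fitting height exactly when all vertices, with at most one exception, miss an edge. If missing edges are the true reason for (i), then the bound $4$ should hold in general. This is the conjecture posed in \cite{overview}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $G$ be a solvable group such that $\Delta(G)$ is a graph with bounded Fitting height. Then $G$ has Fitting height at most $4$.}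
\medskip

We prove the conjecture and determine when the bound is attained. Write $\mathrm{AGL}(2,3)=C_3^2\rtimes\mathrm{GL}(2,3)$.

\begin{theorem}\label{thm:A}
Let $G$ be a solvable group, $n=|\rho(G)|$, and suppose that $\Delta(G)$ has at most one vertex of degree $n-1$. Then $h(G)\le4$. Moreover, $h(G)=4$ if and only if $G$ has a factor group isomorphic to $\mathrm{AGL}(2,3)$; otherwise $h(G)\le3$. In particular $h(G)\le3$ if $|G|$ is odd.
\end{theorem}

By (iii), the hypothesis of Theorem~\ref{thm:A} says exactly that $\Delta(G)$ has bounded Fitting height, so the conjecture follows. (If $\rho(G)=\emptyset$, then $G$ is abelian.) Both bounds are attained; see Examples~\ref{ex:agl} and~\ref{ex:odd}.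

Theorem~\ref{thm:A} comes from a statement about all solvable groups. For distinct primes $q,r$ we write $q\not\sim r$ (in $G$) if $qr$ divides no element of $\mathrm{cd}(G)$. Let $\pi_0=\pi_0(G)$ be the set of complete vertices of $\Delta(G)$. A $\pi_0$-group is a group all of whose prime divisors lie in $\pi_0$, and a $\pi_0'$-group is one with no prime divisor in $\pi_0$.

\begin{theorem}\label{thm:B}
Let $G$ be a solvable group and $\hat X=G/F_2(G)$. Then one of the following holds.
\begin{enumerate}
\item[(a)] $\hat X=A\times T$ with $A$ an abelian $\pi_0'$-group and $T$ a $\pi_0$-group.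
\item[(b)] $2,3\in\rho(G)$, $2\not\sim3$, $G$ has a factor group isomorphic to $\mathrm{AGL}(2,3)$, and $\hat X=A\times B$ with $A$ an abelian $\pi_0'$-group; $B$ has a normal subgroup $C_3\times T$ of index $2$ with $T\trianglelefteq B$ a $\pi_0$-group of order prime to $6$, and $B/T\cong S_3$.
\end{enumerate}
\end{theorem}

So above $F_2(G)$ the direct factor construction described earlier is, up to one exception, the only source of Fitting height: all complexity of $G/F_2(G)$ sits in a direct factor whose order involves complete vertices only. The hypothesis $|\pi_0|\le1$ of Theorem~\ref{thm:A} is used once, at the very end, to make $T$ nilpotent.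

The proof runs as follows. Put $X=G/F(G)$, so that $\hat X=X/F(X)$, and call a prime \emph{tame} if the Sylow subgroups of $\hat X$ for that prime are central in $\hat X$. Theorem~\ref{thm:B} amounts to saying that every prime $q$ dividing $|X|$ that is not a complete vertex is tame, with one exception. Such a prime has a non-neighbor $r$. In Section~\ref{sec:orbits} we turn $q\not\sim r$ into a condition $\mathcal N_q$ on a module: every nonzero vector is fixed by exactly one Sylow $q$-subgroup, which is normal in its stabilizer. Sections~\ref{sec:Nq} and~\ref{sec:class} show that $\mathcal N_q$ forces the acting group to be one-dimensional semilinear, or else to be $\mathrm{SL}(2,3)$ or $\mathrm{GL}(2,3)$ on a module of order $9$. The module with $\mathcal N_q$ exists as soon as $X$ has a nontrivial normal $r$-subgroup; Section~\ref{sec:key} proves that, when $q$ and $r$ both divide $|X|$, this holds for one of the two primes. Section~\ref{sec:tame} deduces tameness, and Section~\ref{sec:final} the theorems.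

\section{Background}\label{sec:background}

Groups act on the right, $x^y=y^{-1}xy$ and $[x,y]=x^{-1}y^{-1}xy$. We write $\pi(H)$ for the set of primes dividing $|H|$, $O_p(H)$ for the largest normal $p$-subgroup, $\Phi(H)$ for the Frattini subgroup, $\Omega_1(H)$ for the subgroup generated by the elements of order $p$ of a $p$-group $H$, and $V^\#=V\setminus\{0\}$. The subgroup $O^{q'}(H)$ generated by all Sylow $q$-subgroups of $H$ is characteristic, and these Sylow subgroups are conjugate in it. If $B\trianglelefteq H$ and $H$ acts on a set containing $v$, then $|B:B_v|=|BH_v:H_v|$ divides $|H:H_v|$; and $p$ divides $|B:B_v|$ if and only if no Sylow $p$-subgroup of $B$ fixes $v$. We use the following standard facts.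

\begin{enumerate}
\item[(F1)] \emph{It\^o's theorem.} For solvable $G$ and a prime $s$, we have $s\nmid\chi(1)$ for all $\chi\in\mathrm{Irr}(G)$ if and only if $G$ has a normal abelian Sylow $s$-subgroup.

\item[(F2)] \emph{Fitting and Gasch\"utz.} Let $G$ be solvable and $F=F(G)$. Then $C_G(F)\le F$. The group $F/\Phi(G)$ is abelian, is complemented in $G/\Phi(G)$, and is a faithful completely reducible $G/F$-module, that is, a direct sum of irreducible modules, possibly of several characteristics.

\item[(F3)] \emph{Clifford theory.} Let $B\trianglelefteq G$, $\theta\in\mathrm{Irr}(B)$ with stabilizer $T$, and let $\mathrm{Irr}(G|\theta)$ be the set of irreducible characters lying over $\theta$. Induction is a bijection $\mathrm{Irr}(T|\theta)\to\mathrm{Irr}(G|\theta)$, and $|G:T|\theta(1)$ divides $\chi(1)$ for $\chi\in\mathrm{Irr}(G|\theta)$. If $\theta$ extends to $\hat\theta\in\mathrm{Irr}(T)$, then $\mathrm{Irr}(T|\theta)=\{\hat\theta\psi\mid\psi\in\mathrm{Irr}(T/B)\}$ (Gallagher). An extension exists if $B$ is abelian and complemented in $G$, and also if $|B|$ and $|T:B|$ are coprime.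 In particular the relation $q\not\sim r$ passes to normal subgroups; it also passes to factor groups.

\item[(F4)] \emph{Coprime action.} Let $A$ act on $B$ with $(|A|,|B|)=1$, one of the groups being solvable. Then $B=[B,A]C_B(A)$ and $[B,A,A]=[B,A]$; if $B$ is abelian, $B=[B,A]\times C_B(A)$; fixed points in a factor group $B/B_0$ by an invariant normal subgroup lift, $C_{B/B_0}(A)=C_B(A)B_0/B_0$; and $A$ centralizes $B$ if it centralizes $B/\Phi(B)$. Glauberman's lemma \cite[13.8]{isaacs}: if $A$ and $B$ act on a set, $B$ transitively, and $(\omega b)a=(\omega a)b^a$ for all points $\omega$, $a\in A$, $b\in B$, then $A$ fixes a point.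

\item[(F5)] \emph{Brauer's permutation lemma.} An automorphism of a group fixes as many irreducible characters as conjugacy classes.

\item[(F6)] \emph{Primitive solvable groups.} A primitive solvable permutation group $P\ne1$ has a unique minimal normal subgroup, its socle; it equals $F(P)$ and is elementary abelian, regular and self-centralizing.

\item[(F7)] \emph{Modules.} Let $V$ be an irreducible $\mathbb F_\ell K$-module. Then $O_\ell(K)$ acts trivially. $V$ is \emph{imprimitive} if $V=V_1\oplus\dots\oplus V_k$ with $k\ge2$ subspaces permuted transitively by $K$, and \emph{primitive} otherwise. For $B\trianglelefteq K$ the restriction $V_B$ is completely reducible and $K$ permutes its homogeneous components transitively; so $V_B$ is homogeneous if $V$ is primitive. If $B$ is abelian and $V_B$ is homogeneous, the span $\mathbb F_\ell[B]$ of the image of $B$ in $\mathrm{End}(V)$ is a field. Then the image of $B$ is cyclic, its nonidentity elements fix no nonzero vector, and every element of $\mathrm{GL}(V)$ normalizing it acts semilinearly over this field. The centralizer in $\mathrm{End}(V)$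 of an irreducible subgroup is a finite division ring, hence a field.

\item[(F8)] \emph{Galois descent.} If a group $Q$ acts semilinearly on a finite vector space $V$ over a finite field $\Lambda$ and $Q\to\mathrm{Aut}(\Lambda)$ is injective, then $|C_V(Q)|=|V|^{1/|Q|}$.

\item[(F9)] \emph{Semilinear groups.} For $|V|=\ell^n$ identify $V$ with $\mathbb F_{\ell^n}$, and put $\Gamma_0(V)=\mathbb F_{\ell^n}^\times$ (multiplications) and $\Gamma(V)=\Gamma L(1,\ell^n)=\Gamma_0(V)\rtimes\mathrm{Gal}(\mathbb F_{\ell^n}/\mathbb F_\ell)$. The group $\Gamma_0(V)$ is cyclic and semiregular on $V^\#$ (only the identity fixes a point), and $\Gamma(V)/\Gamma_0(V)$ is cyclic. An element of $\Gamma(V)$ outside $\Gamma_0(V)$ induces a nontrivial field automorphism, so it centralizes at most $\ell^{n/2}-1$ elements of $\Gamma_0(V)$. A subgroup of $\mathrm{GL}(V)$ normalizing a cyclic irreducible subgroup lies in $\Gamma(V)$ for a suitable identification, because the span of the cyclic group is a field of order $|V|$; see (F7).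

\item[(F10)] \emph{Forms.} Let $\bar H$ be a space of dimension $2d$ over $\mathbb F_s$ with a nondegenerate alternating form. A \emph{Lagrangian} is a subspace equal to its own orthogonal complement; there are $\prod_{i=1}^d(s^i+1)$ of them. If $Q$ is a group of isometries, the identity $(wg-w,u)=(w,ug^{-1}-u)$ gives $[\bar H,Q]=C_{\bar H}(Q)^\perp$. If $H$ is an extraspecial $2$-group of order $2^{1+2d}$ with center $Z$, squaring is a quadratic form on $H/Z$ whose associated alternating form is commutation. Maximal totally singular subspaces have dimension $d$ ($+$ type) or $d-1$ ($-$ type); in the $-$ type case $\bar B^\perp/\bar B$ is an anisotropic plane for each such subspace $\bar B$, and the orthogonal complement of an anisotropic plane has $+$ type. The number of nonzero singular vectors is $(2^d-1)(2^{d-1}+1)$ in $+$ type and $(2^d+1)(2^{d-1}-1)$ in $-$ type, and each is the image of two noncentral involutions of $H$.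
\end{enumerate}

If $K$ acts on an abelian group $B$, we write the dual module $\mathrm{Irr}(B)$ additively. It has the same kernel as $B$; taking annihilators matches submodules, so it is irreducible or completely reducible when $B$ is; and $C_{\mathrm{Irr}(B)}(A)=\mathrm{Irr}(B/[B,A])$ for $A\le K$, which has order $|C_B(A)|$ when the action of $A$ is coprime.

\section{From a missing edge to a condition on orbits}\label{sec:orbits}

The degrees that we can compute without knowing $G$ come from linear characters of complemented abelian normal subgroups.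

\begin{lemma}\label{lem:degree}
Let $G$ be solvable, let $B$ be an abelian normal subgroup complemented in $G$, let $\lambda\in\mathrm{Irr}(B)$ and let $T$ be its stabilizer. Then $|G:T|\psi(1)\in\mathrm{cd}(G)$ for all $\psi\in\mathrm{Irr}(T/B)$. If $q\not\sim r$ in $G$, then $qr\nmid|G:T|$; and if moreover $r$ divides $|G:T|$, then $T/B$ has a normal abelian Sylow $q$-subgroup, which is a Sylow $q$-subgroup of $G/B$.
\end{lemma}

\begin{proof}
The first statement is (F3). If $r$ divides $|G:T|$, then $q$ divides neither $|G:T|$ nor any $\psi(1)$, and (F1) applies to $T/B$.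
\end{proof}

For a solvable group $G$ we fix the notation
\[
F=F(G),\qquad X=G/F,\qquad \hat X=X/F(X)=G/F_2(G),\qquad W=\mathrm{Irr}(F/\Phi(G)).
\]
By (F2), $W$ is a faithful completely reducible $X$-module, and Lemma~\ref{lem:degree} applies to $F/\Phi(G)$ in $G/\Phi(G)$: for $\lambda\in W$ the role of $T/B$ is played by the stabilizer $X_\lambda$, and $|G:T|=|X:X_\lambda|$.

\begin{example}\label{ex:agl}
Let $G=\mathrm{AGL}(2,3)=V\rtimes\mathrm{GL}(2,3)$. Here $F=V$ and $X=\mathrm{GL}(2,3)$, whose Fitting series is $1<Q_8<\mathrm{SL}(2,3)<\mathrm{GL}(2,3)$. So $h(G)=4$ and $\hat X\cong S_3$. The factor group $X/Z(X)\cong S_4$ has degrees $1,1,2,3,3$. As $X$ has $8$ classes, three characters remain; they lie over the character of degree $2$ of $Q_8$, so their degrees are even with sum of squares $24$, that is, $2,2,4$. The group $X$ is transitive on the $8$ elements of $W^\#$ with stabilizer $S_3$, which gives the degrees $8$ and $16$. Hence $\mathrm{cd}(G)=\{1,2,3,4,8,16\}$, and $\Delta(G)$ consists of two isolated vertices, neither of degree $n-1=1$. The bound $4$ in Theorem~\ref{thm:A}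 is attained.
\end{example}

\begin{example}\label{ex:odd}
Let $V=\mathbb F_{125}$, let $D\le\Gamma_0(V)$ have order $31$, let $\sigma\colon x\mapsto x^5$, and let $G=V\rtimes X$ with $X=D\langle\sigma\rangle$ nonabelian of order $93$. Then $F=V$, $h(G)=3$, $\hat X\cong C_3$ and $\mathrm{cd}(X)=\{1,3\}$. Identify $W$ with $V$ by the trace form; then $u\in D$ acts as multiplication by $u^{-1}$ and $\sigma$ acts as before. Since $\mathbb F_{125}^\times=\mathbb F_5^\times\times D$, each of the four $D$-orbits on $W^\#$ contains an element of $\mathbb F_5$, which $\sigma$ fixes. So all $X$-orbits on $W^\#$ have length $31$ with stabilizers of order $3$, and $\mathrm{cd}(G)=\{1,3,31\}$. The bound $3$ for groups of odd order is attained.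
\end{example}

The two examples share a mechanism. The group $X$ has a normal $r$-subgroup ($Q_8$ with $r=2$, and $D$ with $r=31$) that fixes no element of $W^\#$, so $r$ divides every orbit length on $W^\#$. Since $3\not\sim r$, Lemma~\ref{lem:degree} forces every stabilizer to contain a Sylow $3$-subgroup of $X$ as a normal subgroup. Each nonzero vector is then fixed by exactly one Sylow $3$-subgroup, and the fixed spaces partition $W^\#$: we have $8=4\cdot2$ in the first example and $124=31\cdot4$ in the second. Such a partition is a severe arithmetical restriction, and we shall see that the two examples represent the only two ways to meet it.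

\begin{definition}\label{def:Nq}
Let $K$ act on an elementary abelian $\ell$-group $V\ne0$ and let $q$ be a prime; $\ell=q$ is allowed. The pair $(K,V)$ \emph{satisfies $\mathcal N_q$} if the Sylow $q$-subgroups of $K$ act nontrivially on $V$ and for each $v\in V^\#$ there is $Q_v\in\mathrm{Syl}_q(K)$ with $Q_v\trianglelefteq C_K(v)$.
\end{definition}

The group $Q_v$ is the only Sylow $q$-subgroup of $K$ fixing $v$, and it contains every $q$-element fixing $v$. The next lemma handles the situation in which the second half of the definition is known and the first is not.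

\begin{lemma}\label{lem:weak}
Let $K$ act on an abelian group $V\neq0$, and suppose that for each $v\in V^\#$ there is $Q_v\in\mathrm{Syl}_q(K)$ with $Q_v\trianglelefteq C_K(v)$.
\begin{enumerate}
\item[(a)] If the Sylow $q$-subgroups of $K$ act trivially on $V$, then $K$ has a normal Sylow $q$-subgroup.
\item[(b)] If $V=V_1\oplus V_2$ with nonzero $K$-invariant summands, then the Sylow $q$-subgroups of $K$ act trivially on $V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $v\in V^\#$ we have $Q_v\le C_K(V)\le C_K(v)$, so $Q_v$ is a normal Sylow subgroup of $C_K(V)$, hence characteristic in it and normal in $K$.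

(b) For $v_1\in V_1^\#$ and $v_2\in V_2^\#$ the group $Q_{v_1+v_2}$ fixes $v_1$ and $v_2$, so $Q_{v_1}=Q_{v_1+v_2}=Q_{v_2}$. Thus one Sylow $q$-subgroup fixes all of $V_1$ and $V_2$, and so do its conjugates.
\end{proof}

The mechanism of the examples works whenever $X$ has a nontrivial normal $r$-subgroup.

\begin{lemma}\label{lem:module}
Let $G$ be solvable, $q\not\sim r$, $q,r\in\pi(X)$ and $O_r(X)\ne1$. Then $O_q(X)=1$, the Sylow $q$-subgroups of $X$ are abelian, and there is an irreducible submodule $V\le W$, not centralized by $O_r(X)$, such that $(X,V)$ satisfies $\mathcal N_q$.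
\end{lemma}

\begin{proof}
As $W$ is faithful and completely reducible, some irreducible $V\le W$ is not centralized by $O_r(X)$, and then $C_V(O_r(X))=0$. For $\lambda\in V^\#$ we get $r\mid|X:X_\lambda|$, so by Lemma~\ref{lem:degree} the stabilizer $X_\lambda$ has a normal abelian subgroup $Q_\lambda\in\mathrm{Syl}_q(X)$.

We claim that a normal $q$-subgroup of $X$ acts trivially on every irreducible submodule $V_2\ne V$ of $W$. Otherwise $q\mid|X:X_{\lambda_2}|$ for $\lambda_2\in V_2^\#$. As $V\cap V_2=0$, we have $X_{\lambda+\lambda_2}=X_\lambda\cap X_{\lambda_2}$ for $\lambda\in V^\#$, so $qr$ divides $|X:X_{\lambda+\lambda_2}|$, against Lemma~\ref{lem:degree}.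

Now $O_q(X)$ lies in every $Q_\lambda$, so it is trivial on $V$, by the claim trivial on $W$, and hence $O_q(X)=1$. If the Sylow $q$-subgroups were trivial on $V$, then $X$ would have a normal Sylow $q$-subgroup by Lemma~\ref{lem:weak}(a), contradicting $O_q(X)=1$ and $q\in\pi(X)$. So $\mathcal N_q$ holds.
\end{proof}

\section{The condition $\mathcal N_q$}\label{sec:Nq}

Throughout this section $K$ is solvable, $(K,V)$ satisfies $\mathcal N_q$, and
\[
|V|=\ell^n,\qquad C=C_K(V),\qquad L=O^{q'}(K),\qquad N=|\mathrm{Syl}_q(K)|,\qquad Q\in\mathrm{Syl}_q(K).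
\]

\begin{lemma}\label{lem:partition}
\begin{enumerate}
\item[(a)] The subspaces $C_V(Q')$, $Q'\in\mathrm{Syl}_q(K)$, are distinct and have the same order $\ell^m>1$, and the sets $C_V(Q')^\#$ partition $V^\#$. Hence $N=(\ell^n-1)/(\ell^m-1)>1$, $m\mid n$ and $N>\ell^{n-m}\ge\ell^{n/2}$.
\item[(b)] $V$ is an irreducible $L$-module.
\item[(c)] $Q\cap C=O_q(C)$ and $[C,L]\le O_q(C)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $v\in V^\#$ we have $v\in C_V(Q')$ if and only if $Q'=Q_v$. The Sylow subgroups are conjugate, so their fixed spaces have the same order, which exceeds $1$. This gives the partition and the formula for $N$. If $N=1$, then $Q$ would be trivial on $V$. From $(\ell^m-1)\mid(\ell^n-1)$ we get $m\mid n$, and $m<n$. So $N=1+\ell^m+\dots+\ell^{n-m}>\ell^{n-m}\ge\ell^{n/2}$.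

(b) Let $0\ne V_1<V$ be an $L$-submodule of order $\ell^{n_1}$. The Sylow $q$-subgroups of $K$ are conjugate in $L$, so $|C_{V_1}(Q')|=\ell^{m_1}$ is constant and $\ell^{n_1}-1=N(\ell^{m_1}-1)$. Hence $1\le m_1<n_1$, and $m_1<m$ because $n_1<n$. Eliminating $N$ gives $(\ell^{n_1}-1)(\ell^m-1)=(\ell^n-1)(\ell^{m_1}-1)$, that is,
\[
\ell^{n_1+m}-\ell^{n_1}-\ell^m=\ell^{n+m_1}-\ell^n-\ell^{m_1}.
\]
The left side is divisible by $\ell^{m_1+1}$ and the right side is not.

(c) Since $C\le C_K(v)$, the Sylow $q$-subgroup $Q_v\cap C$ of $C$ is normal in $C$, so it equals $O_q(C)$; and $[C,Q_v]\le C\cap Q_v=O_q(C)$. Every Sylow $q$-subgroup of $K$ is some $Q_v$, and these generate $L$; so $L$ centralizes $C/O_q(C)$.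
\end{proof}

The main structural result says that the two examples of Section~\ref{sec:orbits} are typical. Its proof occupies Section~\ref{sec:class}.

\begin{proposition}\label{prop:class}
Either $K/C\le\Gamma(V)$, or $|V|=9$, $q=3$ and $\mathrm{SL}(2,3)\le K/C\le\mathrm{GL}(2,3)$. In particular $K/C\le\Gamma(V)$ if $\ell\ne q$.
\end{proposition}

We record what the semilinear case gives.

\begin{lemma}\label{lem:semilinear}
Suppose $K/C\le\Gamma(V)$. Let $K_0/C=(K/C)\cap\Gamma_0(V)$, $Q_0=O_q(C)$ and $c=|Q/Q_0|$. Then $K/K_0$ is cyclic, $Q\cap K_0=Q_0$, $m=n/c$, $L=(L\cap K_0)Q$, and $N$ divides $|(L\cap K_0)C/C|$.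
\end{lemma}

\begin{proof}
The group $K/K_0$ embeds in $\Gamma(V)/\Gamma_0(V)$. We have $Q=Q_v$ for some $v\in V^\#$; elements of $Q\cap K_0$ act as scalars fixing $v$, so they act trivially, and $Q\cap K_0=Q\cap C=Q_0$. Thus $Q/Q_0$ embeds in $\mathrm{Gal}(\mathbb F_{\ell^n}/\mathbb F_\ell)$, and $m=n/c$ by (F8). The group $L/(L\cap K_0)$ is cyclic and generated by $q$-elements, so it is a $q$-group and $L=(L\cap K_0)Q$. The images in $K/C$ of distinct Sylow $q$-subgroups have distinct fixed spaces, so $N=|\mathrm{Syl}_q(LC/C)|$. This number divides $|LC/C:QC/C|$, which equals $|(L\cap K_0)C/C|$ because $QC/C$ meets $\Gamma_0(V)$ trivially.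
\end{proof}

The next lemma is the source of tameness. The difficulty is that $V$ need not be faithful; the kernel $C$ is controlled by Lemma~\ref{lem:partition}(c) modulo $O_q(C)$, and $O_q(C)$ is controlled by the hypothesis that Sylow $q$-subgroups are abelian.

\begin{lemma}\label{lem:central}
Suppose $K/C\le\Gamma(V)$ and the Sylow $q$-subgroups of $K$ are abelian. Then $K/F(K)$ has a central Sylow $q$-subgroup.
\end{lemma}

\begin{proof}
Keep the notation of Lemma~\ref{lem:semilinear} and put $L_0=L\cap K_0\trianglelefteq K$. The group $Q_0$ lies in all Sylow $q$-subgroups, which are abelian, so $Q_0\le Z(L)$. By Lemma~\ref{lem:partition}(c), $(L\cap C)/Q_0$ is central in $L/Q_0$, and $L_0/(L\cap C)$ is cyclic; so $L_0/Q_0$ is abelian, $L_0$ is nilpotent and $L_0\le F(K)$. As $L=L_0Q$, the Sylow $q$-subgroup $QF(K)/F(K)=LF(K)/F(K)$ of $K/F(K)$ is normal. Further $K'\le K_0$, and the Sylow $q$-subgroup $Q\cap K_0=Q_0$ of $K_0$ lies in $F(K)$, so $(K/F(K))'$ is a $q'$-group. The commutator of $QF(K)/F(K)$ with $K/F(K)$ lies in both groups and is therefore trivial.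
\end{proof}

\section{Proof of Proposition~\ref{prop:class}}\label{sec:class}

The pair $(K/C,V)$ satisfies $\mathcal N_q$, so we may assume $C=1$. Then $O_q(K)=1$, as it lies in every $Q_v$, and $O_\ell(K)=1$, as $V$ is irreducible. For every normal $q'$-subgroup $B$ of $K$,
\begin{equation}\label{eq:commute}
[C_B(v),Q_v]\le B\cap Q_v=1\qquad(v\in V^\#).
\end{equation}
Each case below is settled by counting the partition of Lemma~\ref{lem:partition}(a) against some other structure on $V$: supports of vectors if $V$ is imprimitive, fixed spaces of subgroups of a normal subgroup of class $2$ if $V$ is primitive.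

\subsection{The imprimitive case}

Let $V=V_1\oplus\dots\oplus V_k$, $k\ge2$, with blocks $V_i$ permuted transitively by $K$, and put $x=|V_1|-1$. The \emph{support} of a vector is the set of blocks in which it has a nonzero component. Let $O_1,\dots,O_g$ be the orbits of $Q$ on the blocks, and let $f_j=|C_{V_i}(N_Q(V_i))|$ for $V_i\in O_j$. The part of a $Q$-fixed vector lying in the blocks of $O_j$ is determined by its component in $V_i$, which is an arbitrary element of $C_{V_i}(N_Q(V_i))$; this part is zero or has support $O_j$. Conjugation preserves the size of supports. Counting the vectors of $V^\#$ by the size of their support, the partition gives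
\begin{equation}\label{eq:support}
(1+xz)^k-1=N\Big(\prod_{j=1}^g\big(1+(f_j-1)z^{|O_j|}\big)-1\Big).
\end{equation}
The coefficient of $z^k$ shows that all $f_j>1$. The coefficient of $z$ gives $kx=Na_1$ with $a_1=\sum_{|O_j|=1}(f_j-1)$.

Let $q$ be odd. No orbit has length $2$, so the coefficient of $z^2$ in the product is a sum of products of two distinct summands of $a_1$, and is at most $a_1^2/2$. Hence $\binom k2x^2\le Na_1^2/2=k^2x^2/(2N)$ and $N\le k/(k-1)\le2$. This contradicts $N>1$ and $N\equiv1\pmod q$.

Let $q=2$. By \eqref{eq:support} the product equals $((1+xz)^k+N-1)/N$, so its roots are the $k$ distinct numbers $z_\zeta=(\varrho\zeta-1)/x$, where $\zeta^k=-1$ and $\varrho=(N-1)^{1/k}>0$. Orbits of length $1$ exist, as $a_1>0$, and each gives a real root. The only possible real root has $\zeta=-1$, which requires $k$ odd. So $k\ge3$ is odd and there is exactly one orbit of length $1$. The other factors are even polynomials without real roots, so the set $\{z_\zeta\mid\zeta\ne-1\}$ is closed under negation. Its sum is zero and $\sum_{\zeta\ne-1}\zeta=1$, whence $\varrho=k-1$.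 From $-z_\zeta=z_{\zeta'}$ we get $\varrho\zeta'=2-\varrho\zeta$, so $|2-\varrho\zeta|=\varrho$, which means $\mathrm{Re}\,\zeta=1/\varrho$ for all $\zeta\ne-1$. At most two points of the unit circle have a given real part, so $k=3$, $\varrho=2$ and $N=1+\varrho^3=9$. Among the sums $1+\ell^m+\dots+\ell^{n-m}$ with at least two terms, $\ell^m$ must divide $8$; the values for $\ell^m=2$ are $3,7,15,\dots$ and for $\ell^m=4$ are $5,21,\dots$, so $\ell^m=8$ and $n=2m$. Thus $|V|=64$, $|V_i|=4$, $x=3$, and the product is $((1+3z)^3+8)/9=(1+z)(1+3z^2)$. So each Sylow $2$-subgroup fixes one block and swaps the other two, and since $f_j=4$ for the orbit of length $2$, its elements that fix all blocks act trivially on the two swapped blocks.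

This configuration exists, so no contradiction is to be expected. Take $V=\mathbb F_{64}$, $\beta$ of order $9$ and $\sigma\colon y\mapsto y^8$, which inverts $\beta$ and fixes $\mathbb F_8$. Since $\mathbb F_{64}^\times=\mathbb F_8^\times\times\langle\beta\rangle$, all stabilizers of nonzero vectors in $\langle\beta,\sigma\rangle$ have order $2$, and the blocks are $\mathbb F_4,\ \mathbb F_4\beta,\ \mathbb F_4\beta^2$. Our task is to find a cyclic group of order $9$ normal in $K$.

First, $|Q|=2$. Let $y\in Q$ fix all blocks, let $V_i$ be the block fixed by $Q$ and $V_j,V_{j'}$ the swapped ones. Then $y$ is trivial on $V_j$ and $V_{j'}$. For $v\in V_j^\#$ we have $y\in Q_v$, and $Q_v$ fixes the block $V_j$ and swaps $V_i,V_{j'}$; so $y$ is trivial on $V_i$ as well, and $y=1$.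

As $K\le \mathrm{GL}(2,2)\wr S_3$, we have $|K|=2\cdot3^a$ and $K=BQ$ with $B$ a normal $3$-subgroup of index $2$. The orbits of $B$ on the blocks have equal length, and not length $1$ since $K$ is transitive on three blocks; so $B$ is transitive. Let $B_0\le C_3^3$ be the kernel of $B$ on the blocks, $|B:B_0|=3$, and let $\beta\in B\setminus B_0$. If $\beta^3=1$, then $\beta$ fixes $w=v+v\beta+v\beta^2\ne0$ for $v\in V_1^\#$ and commutes with $Q_w$ by \eqref{eq:commute}; but on the blocks $\beta$ is a $3$-cycle and $Q_w$ is generated by a transposition. So $\beta$ has order $9$. As $\beta$ centralizes $\beta^3\in B_0$ and is transitive on the blocks, $\beta^3$ is nontrivial on each $V_i$, where it acts as an element of order $3$ of $\mathrm{GL}(2,2)$, without nonzero fixed vectors. So every irreducible $\langle\beta\rangle$-submodule of $V$ is faithful and has dimension $6$, the order of $2$ modulo $9$. Thus $\langle\beta\rangle$ is irreducible on $V$.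

If $|B_0|=27$, some $d\in B_0$ is nontrivial on $V_1$ only. For $v\in V_2^\#$ it commutes with $Q_v$ by \eqref{eq:commute}, while $Q_v$ swaps $V_1$ and $V_3$ and so conjugates $d$ to an element nontrivial on $V_3$. Hence $|B_0|\in\{3,9\}$. If $|B_0|=3$, then $B=\langle\beta\rangle\trianglelefteq K$. If $|B_0|=9$, the $18$ elements of $B\setminus B_0$ are the elements of order $9$, so $B$ has $18/6=3$ cyclic subgroups of order $9$; they are normal in $B$, having index $3$, and $Q$ normalizes one of the three. In both cases $K$ normalizes a cyclic irreducible subgroup, and $K\le\Gamma(V)$ by (F9).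

\subsection{The primitive case: a normal subgroup of class two}\label{sub:primitive}

Let $V$ be primitive. By (F7) abelian normal subgroups of $K$ are cyclic. Let $A_0$ be maximal among them and $\Lambda=\mathbb F_\ell[A_0]$, a field over which $K$ acts semilinearly.

Suppose $C_K(A_0)=A_0$. Then $K/A_0$ embeds in $\mathrm{Aut}(\Lambda)$, so it is cyclic of some order $e$, generated by $gA_0$; let $\sigma$ be the automorphism induced by $g$. The element $a=g^e\in A_0\subseteq\Lambda^\times$ commutes with $g$, so it lies in the fixed field of $\sigma$. Norms of finite fields are surjective, so there is $b\in\Lambda^\times$ whose norm to this fixed field is $a^{-1}$. Then $g_1=bg$ satisfies $g_1^e=b\cdot gbg^{-1}\cdots g^{e-1}bg^{1-e}\cdot g^e=1$, and $\langle g_1\rangle$ embeds in $\mathrm{Aut}(\Lambda)$. By (F8), $g_1$ fixes some $v\ne0$. The line $v\Lambda$ is invariant under $\Lambda$ and $g_1$, hence under $K$, so $V=v\Lambda$ and $K\le\Gamma(V)$.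

Suppose from now on that $C_K(A_0)>A_0$; we show that the exceptional case of the proposition holds. Choose a chief factor $Y/A_0$ of $K$ with $Y\le C_K(A_0)$; it is an elementary abelian $s$-group. By maximality of $A_0$, the group $Y$ is nonabelian with $Z(Y)=A_0$, so it is nilpotent of class $2$. Put
\[
H=O_s(Y),\qquad Z=Z(H)=O_s(A_0),\qquad D=H',\qquad \bar H=H/Z\cong Y/A_0 .
\]
Then $\bar H$ is a chief factor of $K$, and $s\ne\ell,q$ because $O_\ell(K)=O_q(K)=1$. Since $[x,y]^s=[x^s,y]=1$ for $x,y\in H$ and $Z$ is cyclic, $D=\Omega_1(Z)$ has order $s$. Commutation is a nondegenerate alternating form on $\bar H$ with values in $D$, which $K$ preserves up to its action on $D$. So $|\bar H|=s^{2d}$. To apply \eqref{eq:commute} we need subgroups of $H$ with nonzero fixed vectors. We claim: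
\begin{equation}\label{eq:fixed}
|C_V(B)|=|V|^{1/|B|}\quad\text{for every } B\le H \text{ with } B\cap Z=1.
\end{equation}
Such a $B$ embeds in $\bar H$ and is elementary abelian. Extend scalars to $\overline{\mathbb F}_\ell$ and let $V_\zeta$ be an eigenspace of $Z$ with character $\zeta$; by (F7), $\zeta$ is faithful. The space $V_\zeta$ is $H$-invariant and is the direct sum of eigenspaces of $B$. If $v$ has $B$-character $\beta$ and $y\in H$, then $(vy)b=v\,b[b,y^{-1}]\,y$, so $vy$ has character $b\mapsto\beta(b)\zeta([b,y^{-1}])$. By nondegeneracy every character of $B$ has the form $b\mapsto\zeta([b,y^{-1}])$. So the $|B|$ eigenspaces of $B$ in $V_\zeta$ have equal dimension, and \eqref{eq:fixed} follows.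

If $s=2$ and $|Z|=2$, then $H$ is extraspecial. We treat the $-$ type separately because it is the only case in which no Lagrangian of $\bar H$ lifts to a subgroup meeting $Z$ trivially.

\subsection{Lagrangian subgroups}

Assume that $s$ is odd, or $|Z|\ge4$, or $H$ is extraspecial of $+$ type. We derive a contradiction. Let $\mathcal B$ be the set of subgroups $B\le H$ with $B\cap Z=1$ whose image $\bar B$ in $\bar H$ is a Lagrangian; they are elementary abelian of order $s^d$, and $\mathcal B$ is $K$-invariant.

\emph{$\mathcal B$ is not empty.} In the $+$ type case the preimage of a totally singular Lagrangian is elementary abelian, and any complement of $Z$ in it belongs to $\mathcal B$. Let $s$ be odd or $|Z|\ge4$. In the formula $(xy)^s=x^sy^s[y,x]^{s(s-1)/2}$ the last factor is trivial if $s$ is odd, and lies in $D\le Z^s$ if $s=2$ and $|Z|\ge4$. So $y\mapsto y^s$ induces a homomorphism $\bar H\to Z/Z^s$. Its kernel is $K$-invariant of index at most $s$ in a chief factor of order at least $s^2$, so the homomorphism is trivial. Thus for each $y\in H$ there is $z\in Z$ with $(yz^{-1})^s=1$.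 The preimage $\hat B$ of any Lagrangian is abelian, so $\Omega_1(\hat B)$ is elementary abelian of order $s^{d+1}$ with $\Omega_1(\hat B)Z=\hat B$, and the members of $\mathcal B$ over this Lagrangian are the $s^d$ complements of $D$ in $\Omega_1(\hat B)$.

\emph{$Q$ acts faithfully on $D$.} Suppose $q$ divides the order of $K_1=C_K(D)\trianglelefteq K$. Then $(K_1,V)$ satisfies $\mathcal N_q$, with $Q_v\cap K_1$ in the role of $Q_v$. Take $B\in\mathcal B$, $v\in C_V(B)^\#$, which exists by \eqref{eq:fixed}, and $Q_1=Q_v\cap K_1$. By \eqref{eq:commute}, $Q_1$ centralizes $B$, and it preserves the form, so by (F10)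
\[
[\bar H,Q_1]=C_{\bar H}(Q_1)^\perp\le\bar B^\perp=\bar B\le C_{\bar H}(Q_1),
\]
and $[\bar H,Q_1]=1$ by (F4). Also $Z=[Z,Q_1]\times C_Z(Q_1)$ is a cyclic $s$-group with $C_Z(Q_1)\geq D$, so $Q_1$ centralizes $Z$. Hence $[H,Q_1]=[H,Q_1,Q_1]=1$, and $O^{q'}(K_1)$ centralizes $H$. But $O^{q'}(K_1)$ is irreducible on $V$ by Lemma~\ref{lem:partition}(b), so $H$ lies in a field by (F7), although $H$ is nonabelian.

Therefore $c=|Q|\ge2$ divides $s-1$, and $s$ is odd. The count above gives
\begin{equation}\label{eq:Bcount}
|\mathcal B|=s^d\prod_{i=1}^d(s^i+1).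
\end{equation}
We count $\mathcal B$ a second time using the partition. Let $B\in\mathcal B$, $v\in C_V(B)^\#$ and $Q'=Q_v$. Then $Q'$ centralizes $B$ by \eqref{eq:commute}, and $C_D(Q')=1$, so $C_Z(Q')=1$. If $y\in C_H(Q')$, then $[y,b]\in C_D(Q')=1$ for all $b\in B$, so $y\in B\times Z$; thus $C_H(Q')=B\times C_Z(Q')=B$. By conjugacy, $C_H(Q')\in\mathcal B$ for every $Q'\in\mathrm{Syl}_q(K)$. Each $Q'$ acts faithfully on the field $\mathbb F_\ell[D]$. Apply (F8) to $V$ and to the $Q'$-invariant $\mathbb F_\ell[D]$-subspace $C_V(B)$, where $B=C_H(Q')$. With $S=s^d$, the order of $C_V(B)$ is $\ell^{n/S}$ by \eqref{eq:fixed}. Put $\tau=|C_V(Q')\cap C_V(B)|$. Then $|C_V(B)|=\tau^c$, $|V|=\tau^{cS}$, $|C_V(Q')|=\tau^S$ and $\tau\ge2$. For each $B\in\mathcal B$ the set $C_V(B)^\#$ is partitioned by its intersections with those $C_V(Q')$ for which $C_H(Q')=B$, so there are $N_1=(\tau^c-1)/(\tau-1)$ such $Q'$. Hence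
\[
|\mathcal B|=\frac N{N_1},\qquad N=\frac{\tau^{cS}-1}{\tau^S-1}.
\]
If $c=2$, then $|\mathcal B|=(\tau^S+1)/(\tau+1)=\sum_{i=0}^{S-1}(-\tau)^i$ is odd, because $S$ is odd, whereas \eqref{eq:Bcount} has the even factor $s+1$. So $c\ge3$ and $s\ge5$. Since $N>\tau^{(c-1)S}$ and $N_1<2\tau^{c-1}$, we have $|\mathcal B|>\frac12\tau^{(c-1)(S-1)}$. The group $D$ is semiregular on $C_V(B)^\#$, so $s\mid\tau^c-1$, $\tau^c>s$ and $\tau^{c-1}\ge\tau^{c/2}>s^{1/2}$. On the other hand $\prod_i(1+5^{-i})<e^{1/4}<2$, so \eqref{eq:Bcount} gives $|\mathcal B|<2s^{d(d+3)/2}$. Together,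
\[
s^d-1-d(d+3)<2\log_s4<2 .
\]
For $d\ge2$ the left side is at least $5^d-1-d(d+3)$, which equals $14$ at $d=2$ and increases with $d$. For $d=1$ the left side is $s-5$, so $s=5$ and $c=4$; then $|\mathcal B|=30$, while $\frac12\tau^{(c-1)(S-1)}\ge2^{11}$. This is the required contradiction.

\subsection{Extraspecial groups of minus type}

It remains to treat $s=2$ and $H$ extraspecial of $-$ type and order $2^{1+2d}$. Now $\ell$ and $q$ are odd, $Z$ acts as $\{\pm1\}$, and $K$ preserves the quadratic form on $\bar H$.

Let $\bar B$ be a totally singular subspace of dimension $d-1$, and $B$ a complement of $Z$ in its elementary abelian preimage. Take $v\in C_V(B)^\#$ and $Q=Q_v$. By \eqref{eq:commute}, $Q$ centralizes $B$, so $[\bar H,Q]=C_{\bar H}(Q)^\perp\le\bar B^\perp$. By (F4), $[\bar H,Q]$ meets $C_{\bar H}(Q)\ge\bar B$ trivially; so it is nondegenerate and embeds isometrically in the anisotropic plane $\bar B^\perp/\bar B$. It is nontrivial: otherwise $Q$, and hence $L$, centralizes $H$, which is impossible by Lemma~\ref{lem:partition}(b) and (F7). So $[\bar H,Q]$ is an anisotropic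 plane, on which $Q/C_Q(H)$ acts faithfully as a nontrivial subgroup of odd order of $\mathrm{GL}(2,2)$. Thus $q=3$ and $|Q/C_Q(H)|=3$. By (F4) and (F10), $C_H(Q)$ is extraspecial of $+$ type and order $2^{1+2(d-1)}$ if $d\ge2$, and $C_H(Q)=Z$ if $d=1$. By conjugacy this holds for every $Q'\in\mathrm{Syl}_3(K)$. Since $[N_H(Q'),Q']\le H\cap Q'=1$, we have $N_H(Q')=C_H(Q')$, of index $4$ in $H$. So all orbits of $H$ on $\mathrm{Syl}_3(K)$ have length $4$, and $4\mid N$.

\emph{The case $d\ge2$.} We count pairs $(g,Q')$ with $g$ a noncentral involution of $H$ and $g\in C_H(Q')$. Fix $g$. Then $|C_V(g)|=\ell^{n/2}$ by \eqref{eq:fixed}, and $g\in C_H(Q_v)$ for $v\in C_V(g)^\#$ by \eqref{eq:commute}. If $g\in C_H(Q')$, then $g$ is conjugate to $-g$ in the extraspecial group $C_H(Q')$, which acts on $C_V(Q')$; so the two eigenspaces of $g$ on $C_V(Q')$ are interchanged and $|C_V(g)\cap C_V(Q')|=\ell^{m/2}$. Hence $g$ occurs in exactly $(\ell^{n/2}-1)/(\ell^{m/2}-1)$ pairs. With the numbers of involutions from (F10),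
\[
2(2^d+1)(2^{d-1}-1)\,\frac{\ell^{n/2}-1}{\ell^{m/2}-1}=N\cdot2(2^{d-1}-1)(2^{d-2}+1),
\]
and inserting $N=(\ell^n-1)/(\ell^m-1)$ gives
\[
\frac{2^d+1}{2^{d-2}+1}=\frac{y^{\,n/m}+1}{y+1},\qquad y=\ell^{m/2}.
\]
The left side is less than $4$. Here $y\ge3$ is an odd integer and $n/m\ge2$. If $y\ge5$, the right side is at least $26/6>4$; if $y=3$ and $n/m\ge3$, it is at least $7$. So $y=3$, $n/m=2$ and $N=80/8=10$, contradicting $4\mid N$.

\emph{The case $d=1$.} Now $H\cong Q_8$ has no noncentral involutions, and we use a tensor decomposition instead. The part of $\mathbb F_\ell H$ on which $Z$ acts as $\pm1$ faithfully is a central simple algebra of dimension $4$ over a finite field, hence a matrix algebra; so $H$ has a unique faithful irreducible module $V_0$ over $\mathbb F_\ell$, which has dimension $2$ and is absolutely irreducible. Therefore $V=V_0\otimes V'$ with $H$ acting on $V_0$, $\dim V'=n/2$, and $C_{\mathrm{GL}(V)}(H)=1\otimes\mathrm{GL}(V')$. If $g\in\mathrm{GL}(V)$ normalizes $H$ and induces $\alpha\in\mathrm{Aut}(H)$, then by uniqueness of $V_0$ some $a\in N_{\mathrm{GL}(V_0)}(H)$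 induces $\alpha$, and $g(a\otimes1)^{-1}$ centralizes $H$; so $g=a\otimes b$. The element $a$ is determined by $\alpha$ up to a scalar, which embeds $\mathrm{Aut}(H)\cong S_4$ in $\mathrm{PGL}(V_0)$.

The image of $Q'\in\mathrm{Syl}_3(K)$ in $\mathrm{Aut}(H)$ is one of the four subgroups of order $3$; call it the \emph{type} of $Q'$, and regard it as a subgroup of $\mathrm{PGL}(V_0)$. The group $H$ induces the normal four-group of $S_4$, which permutes the four types regularly; so each orbit of $H$ on $\mathrm{Syl}_3(K)$ contains one subgroup of each type, and each type occurs $N/4$ times. If $v=e\otimes v'\ne0$ and $a\otimes b\in Q_v$, then $ea\otimes v'b=e\otimes v'$, so $a$ fixes the line $\langle e\rangle$. Hence each of the $\ell+1$ lines of $V_0$ is fixed by some type. An element of order $3$ of $\mathrm{PGL}(2,\ell)$ fixes at most two lines; it fixes exactly one if $\ell=3$, being unipotent, and none if $\ell=5$, as line stabilizers in $\mathrm{PGL}(2,5)$ have order $20$. From $\ell+1\le8$ we conclude that $\ell=3$ or $\ell=7$, and that each line is fixed by exactly one type, with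 one line per type if $\ell=3$ and two if $\ell=7$.

Fix a type and a line $\langle e\rangle$ fixed by it. The $N/4$ Sylow subgroups of this type are the Sylow $3$-subgroups of the preimage of the type in $K$, which is $C_K(H)Q'$ for any one of them. So they are conjugate under $C_K(H)\le1\otimes\mathrm{GL}(V')$, which stabilizes $e\otimes V'$, and their fixed spaces in $e\otimes V'$ have a common order $\ell^{m_1}$. For $v\in(e\otimes V')^\#$ the group $Q_v$ has the chosen type. Hence
\[
\tfrac N4(\ell^{m_1}-1)=\ell^{n/2}-1,\qquad N(\ell^m-1)=\ell^n-1,\qquad 1\le m_1\le m,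
\]
and so $4(\ell^m-1)=(\ell^{n/2}+1)(\ell^{m_1}-1)$.

If $\ell=7$, the type fixes two lines $\langle e_1\rangle,\langle e_2\rangle$, and $V=(e_1\otimes V')\oplus(e_2\otimes V')$ with both summands invariant under the groups $Q'$ of this type. The first equation gives the same $m_1$ for both summands, so $m=2m_1$ and $4(7^{m_1}+1)=7^{n/2}+1$, which is false modulo $7$.

If $\ell=3$ and $n/2\ge2$, reduction modulo $9$ gives $4\cdot3^m\equiv3^{m_1}+3$. For $m\ge2$ the left side is $0$ and the right side is $6$ or $3$; for $m=m_1=1$ the two sides are $3$ and $6$. So $n=2$ and $|V|=9$. Then $K\le\mathrm{GL}(2,3)$, and $HQ$ has order $24$, hence index $2$ in $\mathrm{GL}(2,3)$. It contains all elements of order $3$, which generate $\mathrm{SL}(2,3)$. This completes the proof of Proposition~\ref{prop:class}.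

\section{A normal subgroup for one of two nonadjacent primes}\label{sec:key}

Lemma~\ref{lem:module} needs a nontrivial normal $r$-subgroup of $X$. A priori both $q$ and $r$ might first appear higher up, with $F(X)$ of order prime to $qr$. This does not happen.

\begin{proposition}\label{prop:key}
Let $G$ be solvable, $q\not\sim r$ and $q,r\in\pi(X)$. Then $O_q(X)\ne1$ or $O_r(X)\ne1$.
\end{proposition}

Let $(G,q,r)$ be a counterexample with $|G|$ minimal. Then $F(X)$ is a $\{q,r\}'$-group, so $q,r\in\pi(\hat X)$. As $q\not\sim r$ in $X$ and $|X|<|G|$, the proposition holds for the group $X$, whose factor group by its Fitting subgroup is $\hat X$. By symmetry we may assume $O_r(\hat X)\ne1$, and Lemma~\ref{lem:module} for the group $X$ gives $O_q(\hat X)=1$.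

The plan is to use the missing edge on two levels. The degrees of $X$ determine the action on a section $\bar E$ of $F(X)$, which turns out to be semilinear; this isolates a normal subgroup $J$ of $X$ with a very explicit structure. The degrees of $G$ require every element of $W$ to be fixed by a Sylow $q$-subgroup or a Sylow $r$-subgroup, and we show that $J$ has no such module.

\subsection{The subgroups $E$ and $M$}

Let $\tilde R\ne1$ be a Sylow $r$-subgroup of the preimage of $O_r(\hat X)$ in $X$, so that $F(X)\tilde R\trianglelefteq X$. The part of $F(X)$ centralized by $\tilde R$ carries no information on $r$, so we pass to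
\[
E=[F(X),\tilde R],\qquad \tilde M=E\tilde R .
\]
The group $\tilde M$ is the normal closure of $\tilde R$ in $F(X)\tilde R$, that is, $\tilde M=O^{r'}(F(X)\tilde R)$, and $E=\tilde M\cap F(X)$; so both are normal in $X$. By (F4), $E=[E,\tilde R]$, and $E\ne1$ because $C_X(F(X))\le F(X)$. The Frattini argument gives $X=EN_X(\tilde R)$. Let $\bar E=E/\Phi(E)$, an abelian group with $\bar E=[\bar E,\tilde R]$, so $C_{\bar E}(\tilde R)=1$. The normalizer of $\tilde R\Phi(E)/\Phi(E)$ in $X/\Phi(E)$ is a complement of $\bar E$: the two groups generate $X/\Phi(E)$, and their intersection centralizes $\tilde R\Phi(E)/\Phi(E)$, so it is trivial. Thus Lemma~\ref{lem:degree} applies to $\bar E$ in $X/\Phi(E)$.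

Let $U=\mathrm{Irr}(\bar E)$ and $\varphi\in U^\#$. We have $C_U(\tilde R)=\mathrm{Irr}(\bar E/[\bar E,\tilde R])=0$, and the Sylow $r$-subgroups $\tilde R^e$ $(e\in E)$ of $\tilde M$ act on $U$ as $\tilde R$ does. So $r$ divides $|\tilde M:\tilde M_\varphi|$ and $|X:X_\varphi|$, and $X_\varphi/E$ contains a Sylow $q$-subgroup of $X/E$ as a normal subgroup. If the Sylow $q$-subgroups of $X/E$ were trivial on $U$, Lemma~\ref{lem:weak}(a) would give a normal Sylow $q$-subgroup of $X/E$, hence of $\hat X$, against $O_q(\hat X)=1$. By Lemma~\ref{lem:weak}(b), applied to the Sylow subgroups of $U$, the order of $U$ is a power $t^n$ of one prime $t$. So $E$ is a $t$-group, $t\notin\{q,r\}$, and $(X/E,U)$ satisfies $\mathcal N_q$. As $t\ne q$, Proposition~\ref{prop:class} shows that $X/E$ acts on $U$ as a subgroup of $\Gamma(U)$.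

Let $C_U=C_{X/E}(U)$, let $X_0\trianglelefteq X$ be the preimage of $\Gamma_0(U)$, let $L=O^{q'}(X)$, and let $c>1$ be the order of a Sylow $q$-subgroup of $X$. Since $F(X)$ is a $q'$-group, $O_q(C_U)$ embeds in $O_q(\hat X)=1$. By Lemmas~\ref{lem:partition} and~\ref{lem:semilinear}, $C_U$ is a $q'$-group centralized by $LE/E$; $X_0$ is a $q'$-group; the Sylow $q$-subgroups of $X$ are cyclic, faithful on $U$, with $t^{n/c}$ fixed points; $U$ and $\bar E$ are irreducible nontrivial $L$-modules; and
\[
N=|\mathrm{Syl}_q(X/E)|=\frac{t^n-1}{t^{n/c}-1}>t^{n/2},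
\]
while the image of $X_0$ in $\Gamma_0(U)$ has order at least $N$.

The group $\tilde R$ is faithful on $U$. Indeed, if $R_1\le\tilde R$ centralizes $U$, it centralizes $\bar E$, hence $E$; as $[F(X),R_1]\le E$, (F4) shows that $R_1$ centralizes $F(X)$, and $R_1=1$. We want the part of $\tilde R$ that acts by scalars. Put $R=\tilde R\cap X_0$ and $M=ER=\tilde M\cap X_0\trianglelefteq X$. If $R=1$, the normal subgroups $\tilde M/E$ and $X_0/E$ of $X/E$ intersect trivially and so commute; then $\tilde R$ centralizes more than $t^{n/2}$ elements of $\Gamma_0(U)$, so $\tilde R\le X_0$ by (F9) and $\tilde R=R=1$, which is false. So $R\ne1$. It embeds in $\Gamma_0(U)$, hence is cyclic and semiregular on $U^\#$, and by duality on $\bar E^\#$. Thus $\bar E=[\bar E,R]$, $E=[E,R]$, and $M$ is generated by its Sylow $r$-subgroups $R^e$, $e\in E$.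

\subsection{The subgroup $J$}

Let $J=LM\trianglelefteq X$. As $\bar E=[\bar E,L]$, we have $E=[E,L]\le L$. Put $C^*=C_U\cap(J/E)$ and $A^*=(J\cap X_0)/E$. The group $C^*$ is centralized by $L/E$, and by $M/E$ because $C_U$ and $M/E\cong R$ are normal in $X/E$ with trivial intersection. So $C^*$ is central in $J/E$. As $A^*/C^*$ is cyclic, $A^*$ is an abelian $q'$-group, and it contains $M/E$. The group $(J/E)/A^*$ is cyclic and generated by the images of $q$-elements, so it is a $q$-group. The Sylow $t$-subgroup $A^*_t$ lies in $C^*$, because $|\Gamma_0(U)|$ is prime to $t$; it is therefore a central Sylow subgroup and a direct factor of $J/E$. But $J/E$ is generated by $q$-elements and $r$-elements, so $A^*_t=1$ and $E$ is a Sylow $t$-subgroup of $J$.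

Let $K$ be a Hall $t'$-subgroup of $J$ containing $R$, let $Q\in\mathrm{Syl}_q(K)$, and let $A$ and $C$ be the preimages of $A^*$ and $C^*$ under $K\cong J/E$. Then
\[
J=E\rtimes K,\qquad K=A\rtimes Q,\qquad R\le A,\qquad C=C_K(\bar E)=C_K(E)\le A\cap Z(K),
\]
$A$ is an abelian $q'$-group, $A/C\le\Gamma_0(U)$, and $R\cap C=1$. All Sylow $q$-subgroups of $X/E$ lie in $J/E\cong K$, and $N_K(Q)=C_A(Q)Q$; so $N=|A:C_A(Q)|$ divides $|A/C|$. Also $[A,Q]\cap C\le[A,Q]\cap C_A(Q)=1$, so $[A,Q]$ is cyclic.

The prime $q$ is odd. Otherwise $t$ is odd and $c$ is even, so $N=\sum_{i<c}t^{in/c}$ is even, although $N$ divides the order of the $q'$-group $A$. Thus $c\ge3$, and $q\mid c\mid n$; in particular $n\ge3$ and $n$ has an odd prime divisor.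

\subsection{The module $Y$}

We now use the degrees of $G$. The module $W$ is faithful for $X$ and completely reducible for $J$, so there is an irreducible $J$-submodule $Y\le W$ not centralized by $E$. Since $E\le L\cap M$, both $L$ and $M$ act nontrivially on $Y$. Call $v\in Y$ \emph{$q$-bad} if no Sylow $q$-subgroup of $J$ fixes it, and \emph{$r$-bad} if no Sylow $r$-subgroup of $M$ fixes it. A $q$-bad vector has $q\mid|X:X_v|$, and an $r$-bad vector has $r\mid|X:X_v|$. Note that $\mathrm{Syl}_q(J)=\mathrm{Syl}_q(X)$. Lemma~\ref{lem:degree} gives: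
\begin{enumerate}
\item[(V1)] No vector is both $q$-bad and $r$-bad.
\item[(V2)] If $v$ is $r$-bad, exactly one $Q_v\in\mathrm{Syl}_q(J)$ fixes $v$, and $Q_v\trianglelefteq J_v$.
\item[(V3)] If $v$ is $q$-bad, exactly one $R_v\in\mathrm{Syl}_r(M)$ fixes $v$.
\end{enumerate}
For (V3), let $R^*\trianglelefteq X_v$ be a Sylow $r$-subgroup of $X$; then $R^*\cap M\in\mathrm{Syl}_r(M)$ fixes $v$, and it contains every $r$-subgroup of $M$ fixing $v$.

We shall use twice that
\begin{equation}\label{eq:rank}
\text{if } E_1\trianglelefteq E \text{ is $L$-invariant and } E_1\ne E, \text{ then } E_1\le\Phi(E),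
\end{equation}
so that $E/E_1$ has Frattini quotient $\bar E$ of rank $n\geq3$. This holds because $E_1\Phi(E)/\Phi(E)$ is a proper submodule of the irreducible $L$-module $\bar E$.

\subsection{$Y$ is not primitive}

Suppose that $Y$ is primitive. We show that $\bar E$ carries an alternating form preserved up to scalars by $A$, and that $A/C$ is too large for this. Let $\tilde J=J/C_J(Y)$ and let $\tilde E\cong E/C_E(Y)$ be the image of $E$; by \eqref{eq:rank}, $\tilde E/\Phi(\tilde E)\cong\bar E$. Let $D\le\tilde E$ be abelian and normal in $\tilde J$. Then $D$ is cyclic by (F7), so $\tilde J/C_{\tilde J}(D)$ is abelian, and since $E=[E,L]\le J'$ we get $D\le Z(\tilde E)$. Thus every characteristic abelian subgroup of $\tilde E$ is cyclic and central.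

The group $\tilde E$ is not cyclic, hence not abelian. If its class $w$ were at least $3$, the term $\gamma_{w-1}(\tilde E)$ of the lower central series would be abelian, since $2(w-1)\ge w+1$, but not central. So the class is $2$, and $[x^a,y]=[x,y]^a$ shows that $\tilde E/Z(\tilde E)$ and $\tilde E'$ have the same exponent $t^k$. If $k\ge2$, the characteristic subgroup $\langle x^{t^{k-1}}\mid x\in\tilde E\rangle$ is abelian, because $[x,y]^{t^{2k-2}}=1$; it is then central, and $\tilde E/Z(\tilde E)$ has exponent at most $t^{k-1}$. So $k=1$ and $\Phi(\tilde E)\le Z(\tilde E)<\tilde E$, with equality on the left since $\bar E$ is irreducible. The group $\tilde E'$ has exponent $t$ and lies in the cyclic group $Z(\tilde E)$, so $|\tilde E'|=t$, and commutation is a nondegenerate alternating form on $\bar E$ over $\mathbb F_t$, preserved by $K$ up to scalars. Hence $n$ is even, and $n\ge6$ since $n$ has an odd prime divisor.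

A generator $g$ of $A/C$ acts on $U$ as multiplication by an element of $\mathbb F_{t^n}^\times$ of order $|A/C|$. Its eigenvalues on the dual module $\bar E$ are therefore $\alpha^{t^i}$, $0\le i<n$, where $\alpha$, the inverse of that element, has order $|A/C|$. If $g$ multiplies the form by $\kappa\in\mathbb F_t^\times$, then $\kappa g^{-1}$ is the adjoint of $g$ and has the same eigenvalues. So $\alpha^{t^j+1}=\kappa$ for some $0\le j<n$. Raising to the power $t^{n-j}$ gives $\alpha^{1+t^{n-j}}=\kappa$, so we may take $j\le n/2$. Then $N$ divides $|A/C|$, which divides $(t^j+1)(t-1)$, and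
\[
N\le(t^{n/2}+1)(t-1)<t^{n/2+1}\le t^{2n/3}.
\]
But $N>t^{n-n/c}\ge t^{2n/3}$ because $c\ge3$.

\subsection{Stable sets}

So $Y=\bigoplus_{i\in\Omega}Y_i$ with $|\Omega|\ge2$ and $J$ transitive on $\Omega$. Take $|\Omega|$ minimal. Then the permutation group $P=J^\Omega$ is primitive, since otherwise summing the $Y_i$ over blocks of imprimitivity gives a smaller system. The conditions on vectors become conditions on supports. Call $S\subseteq\Omega$ \emph{$q$-stable} if some Sylow $q$-subgroup of $J$ stabilizes it, \emph{$r$-stable} if some Sylow $r$-subgroup of $M$ does, and \emph{unstable} otherwise. A vector with $q$-unstable support is $q$-bad, and one with $r$-unstable support is $r$-bad.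
\begin{enumerate}
\item[(S1)] Every $S\subseteq\Omega$ is $q$-stable or $r$-stable.
\item[(S2)] If $L$ is trivial on $\Omega$, there are no $S$ and $j\notin S$ with $S$ and $S\cup\{j\}$ both $r$-unstable.
\item[(S3)] If $M$ is trivial on $\Omega$, there are no $S$ and $j\notin S$ with $S$ and $S\cup\{j\}$ both $q$-unstable.
\end{enumerate}
(S1) follows from (V1). It says nothing when $L$ or $M$ is trivial on $\Omega$, and then (S2) and (S3) replace it. For (S2), fix $v$ with support $S$. For $w\in Y_j^\#$ the vectors $v$ and $v+w$ are $r$-bad, and $Q_{v+w}\le L$ stabilizes every $Y_i$, so it fixes $v$ and $w$; by (V2), $Q_{v+w}=Q_v$. Hence $Q_v$ centralizes $Y_j$. Since $C_L(Y_j)\trianglelefteq L$ and $L$ is generated by the $L$-conjugates of $Q_v$, the group $L$ centralizes $Y_j$, and then $Y$, as $L\trianglelefteq J$ and $J$ is transitive on $\Omega$. This is a contradiction. For (S3) use $R_v$, (V3) and $M$ in place of $Q_v$, (V2) and $L$; recall that $M$ is generated by the $M$-conjugates of $R_v$.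

\subsection{The case that $E$ acts nontrivially on $\Omega$}

By (F6) the nilpotent normal subgroup $E^\Omega\neq1$ is the socle of $P$. It is elementary abelian, so the kernel of $E$ on $\Omega$ contains $\Phi(E)$, and equals it by \eqref{eq:rank}. Thus $E^\Omega\cong\bar E$ and $h:=|\Omega|=t^n$. An element of $K$ trivial on $\Omega$ centralizes $\bar E$, so it lies in $C$; conversely $C^\Omega$ centralizes $E^\Omega$, so $C^\Omega\le E^\Omega$, and $C^\Omega=1$ as $C$ is a $t'$-group. Hence $P\cong\bar E\rtimes(K/C)$. Point stabilizers are Hall $t'$-subgroups of $P$, as is $K^\Omega$, so $K^\Omega$ is a point stabilizer, and we identify $\Omega$ with $\bar E$, on which $E$ acts by translations and $K$ by conjugation.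

We count stable sets. The group $Q$ has $f=|C_{\bar E}(Q)|=|C_U(Q)|=h^{1/c}\le h^{1/3}$ fixed points and its other orbits have length at least $3$, so it stabilizes at most $2^{(h+2f)/3}$ sets. There are at most $N\le h-1$ Sylow $q$-subgroups in $P/E^\Omega\cong K/C$, and $h/f$ Sylow $q$-subgroups of $P$ over each, so fewer than $h^2$ in all. The group $R$ has one fixed point and its other orbits have length $|R|\ge2$, and $M^\Omega=E^\Omega R^\Omega$ has $h$ Sylow $r$-subgroups. By (S1),
\[
2^h\le h^2\,2^{(h+2f)/3}+h\,2^{(h+1)/2}.
\]
Let $h\ge27$. As $(\log_2h)/h$ decreases and $2\log_227<0.353\cdot27$, we have $2\log_2h<0.353h$; also $(h+2h^{1/3})/3\le(\frac13+\frac2{27})h<0.408h$. So the first term is less than $2^{0.77h}<2^{h-1}$ and the second is less than $2^{0.68h+0.5}<2^{h-1}$, a contradiction. Since $n\ge3$ and $n\ne4$, the only possibility with $h<27$ is $h=8$: $t=2$, $n=3$, $c=q=3$, $f=2$, $N=7$. Then $|A/C|=7$, $r=|R|=7$, and $P=A\Gamma L(1,8)$ has order $168$.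

For this group counting sets is not enough, and we count vectors. The group $P$ is $2$-transitive, as $R$ is regular on $\bar E^\#$. Two-point stabilizers have order $168/56=3$, and a Sylow $3$-subgroup has two fixed points and two $3$-cycles. So the Sylow $3$-subgroups of $P$ correspond to the $28$ pairs in $\Omega$, and no nonidentity element fixes three points. The $r$-stable sets have size $0,1,7$ or $8$. Hence vectors with support of size $2$, $3$ or $4$ are $r$-bad, and by (V2) each of them is fixed by exactly one Sylow $3$-subgroup of $J$, which stabilizes its support. These Sylow subgroups have order $c=3$. Let $\kappa$ be the number of them over a given Sylow $3$-subgroup of $P$, let $x=|Y_i|-1$, and let $y=|C_{Y_\omega}(Q')|-1$ for $Q'\in\mathrm{Syl}_3(J)$ fixing the point $\omega$. The number $y$ does not depend on $(Q',\omega)$. Indeed, let $g\in J$ swap the two fixed points of $Q'$. Then $Q'^g$ and $Q'$ have the same image in $P$, so both are Sylow subgroups of $J_0Q'$, where $J_0$ is the kernel of $J$ on $\Omega$, and $Q'^g=Q'^{d}$ with $d\in J_0$; now $gd^{-1}$ normalizes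 $Q'$ and swaps the two points.
\begin{itemize}
\item \emph{Pairs.} A group $Q'$ stabilizing a pair fixes both points, so it lies over the two-point stabilizer, and it fixes $y^2$ vectors with this support. Thus $x^2=\kappa y^2$.
\item \emph{Triples.} By (S1) each of the $56$ triples is $q$-stable, so it is a $3$-cycle of some Sylow $3$-subgroup of $P$. There are $28\cdot2=56$ such cycles, so this Sylow subgroup is unique. A group $Q'$ over it is regular on the triple and fixes $x$ vectors with this support. Thus $x^3=\kappa x$.
\item \emph{Affine planes.} The group $R$ stabilizes no subgroup of order $4$ of $\bar E$, being semiregular of order $7$ on $\bar E^\#$, so it is transitive on the seven such subgroups, and $P$ is transitive on their $14$ cosets. The stabilizer of a coset has order $12$ and is faithful on its four points, so it acts as $A_4$. Each of its four Sylow $3$-subgroups fixes one point and permutes the other three cyclically. Thus $x^4=4\kappa yx$.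
\end{itemize}
It follows that $\kappa=x^2$, $y=1$ and $x=4$. Then $Y_\omega$ has order $5$ and a subgroup $C_{Y_\omega}(Q')$ of order $2$, which is absurd.

\subsection{The case that $E$ acts trivially on $\Omega$}

Now $P=A^\Omega Q^\Omega$, and by (F6) the abelian normal subgroup $A^\Omega$ is trivial or is the socle of $P$. A cyclic primitive group is regular of prime degree. Write $1,2$ for two points of $\Omega$.

\emph{Suppose $A^\Omega=1$.} Then $P=Q^\Omega$ is cyclic, so $|\Omega|=q\ge3$ and every Sylow $q$-subgroup of $J$ is transitive. The group $M=ER\le EA$ is trivial on $\Omega$, and $\{1\},\{1,2\}$ are $q$-unstable, against (S3).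

\emph{Suppose $A^\Omega\ne1$ and $Q^\Omega=1$.} Then $L$ is trivial on $\Omega$, and $J=LM$ gives $P=M^\Omega=R^\Omega$, which is cyclic. So $|\Omega|=r$ and every Sylow $r$-subgroup of $M$ is transitive. If $r\ge3$, then $\{1\},\{1,2\}$ are $r$-unstable, against (S2). So $r=|\Omega|=2$, and every $v\in Y_1^\#$ is $r$-bad. Let $J_1\ge L$ be the kernel of $J$ on $\Omega$; then $J_v\le J_1$ for $v\in Y_1^\#$. The normal subgroups $L$ and $E$ of $J$ are nontrivial on $Y_1$, since otherwise they would be trivial on its conjugate $Y_2$ and on $Y$. By (V2), $(J_1,Y_1)$ satisfies $\mathcal N_q$, and we apply Proposition~\ref{prop:class}. If $|Y_1|=9$ and $q=3$, then the order of the nontrivial $t$-group $E/C_E(Y_1)$ divides $|\mathrm{GL}(2,3)|=48$, although $t\notin\{q,r\}=\{2,3\}$. If $J_1/C_{J_1}(Y_1)\le\Gamma(Y_1)$, then $E=[E,L]\le J_1'$ acts as a subgroup of $\Gamma_0(Y_1)$, so $E/C_E(Y_1)$ is cyclic; by \eqref{eq:rank} it has rank $n\ge3$.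

\emph{Suppose $A^\Omega\ne1$ and $Q^\Omega\ne1$.} The socle $A^\Omega$ is a regular self-centralizing $q'$-group, so $Q^\Omega$ acts faithfully on it, and $[A^\Omega,Q^\Omega]$ is a nontrivial normal subgroup of $P$ inside the socle. Thus $A^\Omega=[A,Q]^\Omega$ is cyclic, $|\Omega|=s$ is prime, and $P=C_s\rtimes Q^\Omega\le\mathrm{AGL}(1,s)$ acts on $\Omega=\mathbb F_s$. The order $|Q^\Omega|\ge3$ is odd and divides $s-1$, which is even, so $s\ge7$. Every Sylow $q$-subgroup of $J$ has one fixed point and all other orbits of length $|Q^\Omega|$, so a $q$-stable set has size congruent to $0$ or $1$ modulo $|Q^\Omega|$. Hence all pairs are $q$-unstable. If $R^\Omega\ne1$, then $M^\Omega=R^\Omega=A^\Omega$ is transitive of prime order $s$, and pairs are also $r$-unstable, against (S1). So $M$ is trivial on $\Omega$. A $q$-stable triple can exist only if $|Q^\Omega|=3$, and is then an orbit of a subgroup of order $3$ of $P$. If it contains $\{a,b\}$, it is $\{a,b,bg\}$ with $g\colon z\mapsto\omega z+\beta$, $ag=b$, where $\omega$ is one of the two primitive cube roots of $1$ and $\beta=b-\omega a$.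 So at most $2$ of the $s-2\ge5$ triples containing $\{a,b\}$ are $q$-stable, and the $q$-unstable pair $\{a,b\}$ lies in a $q$-unstable triple, against (S3).

All cases are contradictory, and Proposition~\ref{prop:key} is proved.

\section{Tame primes}\label{sec:tame}

Recall that a prime $s$ is \emph{tame} for the solvable group $G$ if the Sylow $s$-subgroups of $\hat X$ are central in $\hat X$; this includes the case $s\nmid|\hat X|$. Let $q\in\pi(X)$ have a non-neighbor $r\in\rho(G)$. If $r\nmid|X|$, orbit lengths on $W$ are prime to $r$ and Lemma~\ref{lem:degree} gives nothing. Then $G$ has a normal nonabelian Sylow $r$-subgroup, and its nonlinear characters supply the factor $r$.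

\begin{proposition}\label{prop:outside}
Let $G$ be solvable, $q\in\pi(X)$, $r\in\rho(G)$, $r\nmid|X|$ and $q\not\sim r$. Then $q$ is tame.
\end{proposition}

\begin{proof}
A Sylow $r$-subgroup $S$ of $G$ lies in $F$, so it is normal in $G$; it is nonabelian by (F1), as $r\in\rho(G)$. Write $G=S\rtimes K$. Choose $S_0\trianglelefteq G$ with $Z=S'/S_0$ a chief factor of $G$, and put $T=S/S_0$. Then $T'=Z$, and $Z\le Z(T)$ because $[Z,T]<Z$ is normal in $G/S_0$. Let $V=\mathrm{Irr}(Z)$, an elementary abelian $r$-group. We attach to each $\varphi\in V^\#$ a nonlinear character of $T$ with the same stabilizer in $K$.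

Let $D/\ker\varphi=Z(T/\ker\varphi)$; here $Z\le D<T$, since $T'=Z\not\le\ker\varphi$. The group $\mathrm{Irr}(D/Z)$ acts regularly, by multiplication, on the set of extensions of $\varphi$ to the abelian group $D/\ker\varphi$, and the $r'$-group $K_\varphi$ acts compatibly on both. By Glauberman's lemma (F4) there is a $K_\varphi$-invariant extension $\delta$. Let $\theta\in\mathrm{Irr}(T|\delta)$; then $\theta_D=\theta(1)\delta$. For $x\in T\setminus D$ choose $y\in T$ with $\varphi([x,y])\ne1$; then $\theta(x)=\theta(x^y)=\theta(x[x,y])=\varphi([x,y])\theta(x)$, so $\theta(x)=0$. Computing the norm of $\theta$ gives $\theta(1)^2=|T:D|>1$. So $\theta$ is determined by $\delta$ and is $K_\varphi$-invariant, and $K_\theta\le K_\varphi$ since $\theta_Z=\theta(1)\varphi$. By (F3), $\theta$ extends to its stabilizer $TK_\varphi$ in $G/S_0$, and $|K:K_\varphi|\theta(1)\psi(1)\in\mathrm{cd}(G)$ for all $\psi\in\mathrm{Irr}(K_\varphi)$. As $r\mid\theta(1)$, the prime $q$ divides neither $|K:K_\varphi|$ nor any $\psi(1)$. By (F1), $K_\varphi$ has a normal abelian Sylow $q$-subgroup, which is a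 Sylow $q$-subgroup of $K$.

Since $S\le F$, the group $X$ is a factor group of $K$; the image of $F(K)$ lies in $F(X)$, so $\hat X$ is a factor group of $K/F(K)$. It suffices to show that $K/F(K)$ has a central Sylow $q$-subgroup. If the Sylow $q$-subgroups of $K$ are trivial on $V$, then $K$ has a normal Sylow $q$-subgroup by Lemma~\ref{lem:weak}(a), and $q\nmid|K/F(K)|$. Otherwise $(K,V)$ satisfies $\mathcal N_q$ in characteristic $r\ne q$, so $K/C_K(V)\le\Gamma(V)$ by Proposition~\ref{prop:class}, and Lemma~\ref{lem:central} applies.
\end{proof}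

When both primes divide $|X|$, the module of Lemma~\ref{lem:module} treats them asymmetrically: it satisfies $\mathcal N_q$, and tameness of $r$ needs a further argument inside the kernel $C$ of the action. In both cases below we find a character of a subgroup commuting with $C$ that forces the factor $q$ into the degree, and multiply it with the characters of $C$.

\begin{proposition}\label{prop:inside}
Let $G$ be solvable, $q\not\sim r$ and $q,r\in\pi(X)$. Then both $q$ and $r$ are tame, or the following holds.
\begin{enumerate}
\item[(E)] $\{q,r\}=\{2,3\}$; there is an irreducible submodule $V\le W$ with $|V|=9$ and $X/C_X(V)\cong\mathrm{GL}(2,3)$; and $\hat X$ has a subgroup $\hat L\times\hat C$ of index $2$ with $|\hat L|=3$, $\hat C\trianglelefteq\hat X$ of order prime to $6$, and $\hat X/\hat C\cong S_3$.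
\end{enumerate}
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:key} and symmetry we may assume $O_r(X)\ne1$. Lemma~\ref{lem:module} gives $O_q(X)=1$, abelian Sylow $q$-subgroups, and an irreducible $V\le W$, not centralized by $O_r(X)$, with $(X,V)$ satisfying $\mathcal N_q$. Let $C=C_X(V)$, $L=O^{q'}(X)$, $Q\in\mathrm{Syl}_q(X)$, $N=|\mathrm{Syl}_q(X)|$ and $|V|=\ell^n$. As $O_q(C)=1$, Lemma~\ref{lem:partition}(c) shows that $C$ is a $q'$-group and $[C,L]=1$. In particular $Z_0=L\cap C$ is central in $L$ and in $C$. Proposition~\ref{prop:class} gives two cases.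

\medskip
\emph{Case 1: $X/C\le\Gamma(V)$.} The prime $q$ is tame by Lemma~\ref{lem:central}. We show that $R\in\mathrm{Syl}_r(X)$ is normal in $X$; then $R\le F(X)$ and $r$ is tame.

Let $X_0/C=(X/C)\cap\Gamma_0(V)$ and $L_0=L\cap X_0$. As $L_0/Z_0$ is cyclic and $Z_0$ is central, $L_0$ is abelian; by Lemma~\ref{lem:semilinear} it is a $q'$-group and $L=L_0Q$. Let $D=[L_0,L]=[L_0,Q]\trianglelefteq X$. Then $D\cap C\le[L_0,Q]\cap C_{L_0}(Q)=1$, so $D$ embeds in $\Gamma_0(V)$ and is cyclic, of order $|L_0:C_{L_0}(Q)|=|L:N_L(Q)|=N>\ell^{n/2}$. Let $\mu\in\mathrm{Irr}(D)$ be faithful; its stabilizer is $C_X(D)\trianglelefteq X$. Since $[D,Q]=D\ne1$, the prime $q$ divides $|X:C_X(D)|$, hence every degree in $\mathrm{Irr}(X|\mu)$. As $q\not\sim r$ in $X$, these degrees are prime to $r$. Consequently $r\nmid|X:C_X(D)|$ and $R\le C_X(D)$, so $R\le X_0$ by (F9). Moreover all degrees in $\mathrm{Irr}(X_0|\mu)$ are prime to $r$, since $X_0\trianglelefteq X$.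

We have $[X_0,D]\le C\cap D=1$, so $\mu$ is $X_0$-invariant, and $CD=C\times D\trianglelefteq X_0$. For $\psi\in\mathrm{Irr}(C)$ the stabilizer of $\psi\times\mu$ in $X_0$ is $(X_0)_\psi$, so by (F3) the number $|X_0:(X_0)_\psi|\psi(1)$ divides a degree in $\mathrm{Irr}(X_0|\mu)$ and is prime to $r$. By (F1), $C$ has a normal Sylow $r$-subgroup $R_C$; it is normal in $X$ and contained in $R$. As $X_0/C$ is cyclic, $(X_0)_\psi$ is normal in $X_0$, of index prime to $r$, so it contains $R$. Thus each $\xi\in R$ fixes all irreducible characters of the $r'$-group $C/R_C$, and by (F5) all its conjugacy classes. By Glauberman's lemma, $\xi$ fixes an element in each class. A finite group is not the union of the conjugates of a proper subgroup, so $\xi$ centralizes $C/R_C$. Hence $[C,R]\le R_C\le R$ and $R\trianglelefteq CR$. Finally $CR/C$ is the Sylow $r$-subgroup of the cyclic normal subgroup $X_0/C$ of $X/C$, so $CR\trianglelefteq X$, and $R$, being characteristic in $CR$, is normal in $X$.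

\medskip
\emph{Case 2: $|V|=9$, $q=3$ and $\mathrm{SL}(2,3)\le X/C\le\mathrm{GL}(2,3)$.} Since $O_r(X)C/C\ne1$, the prime $r\neq3$ divides $48$, so $r=2$. We have $|Q|=3$, $L/Z_0\cong LC/C=\mathrm{SL}(2,3)$ and $|X:LC|\le2$. Let $L_0$ and $Z_1$ be the preimages in $L$ of $Q_8$ and $Z(Q_8)$. The group $L_0$ is normal in $X$ and nilpotent, as $Z_0$ is central; so $L_0\le F(X)$.

We claim that every $\nu\in\mathrm{Irr}(Z_0)$ lies under a character of degree $3$ of $L$. The group $Z_1$ is abelian, being cyclic over the central subgroup $Z_0$. For $z\in Z_1$ the map $x\mapsto[z,x]$ is a homomorphism $L_0\to Z_0$ that is trivial on $Z_1$. For $y\in Q$ we have $z^{y^{-1}}\in zZ_0$, so $[z,x^y]=[z^{y^{-1}},x]^y=[z,x]$. The homomorphism is thus trivial on $[L_0/Z_1,Q]=L_0/Z_1$, and $Z_1\le Z(L_0)$. If $a,b$ generate $L_0$ modulo $Z_1$, then $L_0'=\langle d\rangle$ with $d=[a,b]$, $d^2=[a^2,b]=1$, and $d\notin Z_0$ since $Q_8$ is nonabelian. So $Z_0$ embeds in $L_0/L_0'$, and $\nu$ extends to a linear character $\chi$ of $L_0$. The characters $\chi\lambda$, $\lambda\in\mathrm{Irr}(L_0/Z_1)$, also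 extend $\nu$. They are not all $Q$-invariant, since otherwise all $\lambda$ would be, while $Q$ acts nontrivially on $L_0/Z_1$. Inducing a noninvariant one to $L=L_0Q$ gives $\theta\in\mathrm{Irr}(L|\nu)$ of degree $3$.

Let $\psi\in\mathrm{Irr}(C)$ lie over $\nu\in\mathrm{Irr}(Z_0)$, and take $\theta$ as in the claim. The character $\theta\times\psi$ of $L\times C$ is trivial on the kernel $\{(z,z^{-1})\mid z\in Z_0\}$ of the multiplication map $L\times C\to LC$, so $3\psi(1)\in\mathrm{cd}(LC)$. As $LC\trianglelefteq X$ and $2\not\sim3$, the degree $\psi(1)$ is odd. By (F1), $C$ has a normal Sylow $2$-subgroup, which lies in $F(X)$.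

Let $\hat L,\hat C$ be the images of $L,C$ in $\hat X$. They are normal and commute, and $|\hat C|$ is prime to $6$. Since $F(X)C/C\le F(X/C)=Q_8$, we have $F(X)\le L_0C$, so $\hat X$ maps onto $X/L_0C$, which is $C_3$ or $S_3$; under this map $\hat C$ has trivial image and $\hat L$ has image of order $3$. As $L_0\le F(X)$ and $|L:L_0|=3$, we get $|\hat L|=3$, so $\hat L\hat C=\hat L\times\hat C$ has index at most $2$ in $\hat X$. If $X/C=\mathrm{SL}(2,3)$, then $X=LC$ and $\hat X=\hat L\times\hat C$, so $2$ and $3$ are tame. If $X/C=\mathrm{GL}(2,3)$, then $\hat X/\hat C$ has order at most $6$ and maps onto $S_3$, so $\hat X/\hat C\cong S_3$ and the index is $2$. This is (E).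
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Every $s\in\pi(X)$ lies in $\rho(G)$: otherwise $G$ has a normal Sylow $s$-subgroup by (F1), which lies in $F$. Let $s\in\pi(X)\setminus\pi_0$. As $s$ is not complete, there is $s'\in\rho(G)$ with $s\not\sim s'$. By Proposition~\ref{prop:outside} if $s'\nmid|X|$, and by Proposition~\ref{prop:inside} if $s'\mid|X|$, the prime $s$ is tame unless $\{s,s'\}=\{2,3\}$ and (E) holds.

Suppose all primes in $\pi(\hat X)\setminus\pi_0$ are tame. The product $A$ of the corresponding Sylow subgroups is a central Hall $\pi_0'$-subgroup of $\hat X$. It has a complement $T$ by the Schur--Zassenhaus theorem, and $\hat X=A\times T$ with $T$ a $\pi_0$-group. This is (a).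

Otherwise $2\not\sim3$ and (E) holds. Then $2,3\in\pi(X)\subseteq\rho(G)$ and $2,3\notin\pi_0$. All primes in $\pi(\hat X)\setminus(\pi_0\cup\{2,3\})$ are tame; let $A$ be the product of the corresponding Sylow subgroups, and write $\hat X=A\times B$ as before. Every element of order prime to $|A|$ lies in $B$; in particular $\hat L\le B$. The group $\hat C$ is a normal Hall $\{2,3\}'$-subgroup of $\hat X$, so it contains $A$, and $\hat C=A\times T$ with $T=\hat C\cap B\trianglelefteq B$ a $\pi_0$-group of order prime to $6$. Further $B/T\cong\hat X/\hat C\cong S_3$, so $\hat L\times T\cong C_3\times T$ has index $2$ in $B$.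

It remains to find the factor group $\mathrm{AGL}(2,3)$. By (F2) write $G/\Phi(G)=(F/\Phi(G))\rtimes H$ with $H\cong X$, and $F/\Phi(G)=U_1\times U_2$ with $U_2$ the annihilator of $V$ and $U_1$ an invariant complement. Then $U_1$ is dual to $V$, so $|U_1|=9$ and $H/C_H(U_1)$ is a subgroup of order $48$ of $\mathrm{GL}(U_1)$, hence all of it. The subgroup $U_2C_H(U_1)$ is normalized by $H$ and centralized by $U_1$, so it is normal in $G/\Phi(G)$, with factor group $U_1\rtimes(H/C_H(U_1))\cong\mathrm{AGL}(2,3)$. This is (b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]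
Now $|\pi_0|\le1$, so every $\pi_0$-group has prime power order and is nilpotent. In case (a) of Theorem~\ref{thm:B}, $G/F_2(G)=A\times T$ is nilpotent and $h(G)\le3$. In case (b), $A\times C_3\times T$ is a nilpotent subgroup of index $2$ in $G/F_2(G)$, so $h(G/F_2(G))\le2$ and $h(G)\le4$. Thus $h(G)\le4$ always, and $h(G)=4$ forces case (b), hence a factor group $\mathrm{AGL}(2,3)$. Conversely, such a factor group has Fitting height $4$ by Example~\ref{ex:agl}, so $h(G)\ge4$. A group of odd order has no factor group $\mathrm{AGL}(2,3)$, which has even order.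
\end{proof}

\begin{thebibliography}{9}

\bibitem{overview}
\emph{An overview of graphs}, doi:10.1216/rmj-2008-38-1-175,
\texttt{https://www.projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=10.1216\%2FRMJ-2008-38-1-175\allowbreak\&isResultClick=True}.

\bibitem{isaacs}
Isaacs, \emph{Character Theory}.

\end{thebibliography}
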